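\title{Recoloring graphs of treewidth $t$ with $t+3$ colors in linearly many steps}

\begin{abstract}
We prove that for every $t$ there is a constant $M_t$ such that any two proper
$k$-colorings of a graph of treewidth $t$ with $k\ge t+3$ can be transformed into
each other by single-vertex recolorings through proper colorings, each vertex
being recolored at most $M_t$ times. Hence the $k$-recoloring graph has linear
diameter for $k=\mathrm{tw}(G)+3$, and for $k=\omega(G)+2$ when $G$ is chordal.
This proves both parts of a conjecture of Bartier, Bousquet and Heinrich. With
one color fewer the diameter can be quadratic for every treewidth $t\ge1$, so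
both constants are best possible.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite graph on $n$ vertices and $k$ a positive integer. A
\emph{$k$-coloring} of $G$ assigns to each vertex a color in $\{1,\dots,k\}$ so
that adjacent vertices receive different colors; all colorings in this paper are
proper in this sense. The \emph{$k$-recoloring graph} of $G$ has the
$k$-colorings of $G$ as its vertices, two of them being adjacent if they differ on
exactly one vertex of $G$. Its diameter $\operatorname{diam}(G,k)$ is the
maximum, over all pairs $\alpha,\beta$ of $k$-colorings, of the least number of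
single-vertex recolorings that transform $\alpha$ into $\beta$ while keeping the
coloring proper at every step. It is infinite if the recoloring graph is
disconnected. If $k\ge2$ and $\alpha$ is a $k$-coloring, then adding $1$ modulo
$k$ to every color gives a coloring that differs from $\alpha$ at every vertex,
so $\operatorname{diam}(G,k)\ge n$. A linear upper bound is therefore the best
one can hope for, and the question is how many colors it takes.

We recall the graph parameters involved. A \emph{tree decomposition} of $G$ is a
tree whose nodes carry subsets of $V(G)$, called bags, such that every edge of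
$G$ lies in a bag and, for every vertex, the nodes whose bags contain it form a
nonempty subtree. The \emph{treewidth} $\mathrm{tw}(G)$ is the minimum, over all
tree decompositions, of the largest bag size minus one. Edgeless graphs have
treewidth $0$, and forests with at least one edge have treewidth $1$. A graph is
\emph{chordal} if it has no induced cycle of length at least $4$, and $\omega(G)$
is the size of a largest clique. We use two standard facts.
\begin{enumerate}
\item[(F1)] A chordal graph satisfies $\mathrm{tw}(G)=\omega(G)-1$.
\item[(F2)] A graph $G$ of treewidth $t$ is a spanning subgraph of a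
\emph{$t$-tree} $\widehat G$: the vertices can be ordered $v_1,\dots,v_n$, with
$n\ge t+1$, so that in $\widehat G$ the set $\{v_1,\dots,v_{t+1}\}$ is a clique
and, for $i>t+1$, the set $N_i$ of all earlier neighbors of $v_i$ is a clique of
size exactly $t$.
\end{enumerate}

The following two statements form a conjecture of Bartier, Bousquet and
Heinrich, as stated in~\cite{lyon}.
\begin{enumerate}
\item[\textbf{1.}] There is a constant $C$ such that
$\operatorname{diam}(G,\mathrm{tw}(G)+C)=O(n)$ for every graph $G$.
\item[\textbf{2.}] There is a constant $C$ such that
$\operatorname{diam}(G,\omega(G)+C)=O(n)$ for every chordal graph $G$.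
\end{enumerate}
Here $C$ is absolute, while the implied constant may depend on the parameter but
not on $n$. Thus Statement~1 asks, for each $t$, for a number $C'_t$ with
$\operatorname{diam}(G,t+C)\le C'_t\,n$ whenever $\mathrm{tw}(G)=t$, and
Statement~2 asks, for each $w$, for a number $C'_w$ with
$\operatorname{diam}(G,w+C)\le C'_w\,n$ whenever $G$ is chordal with
$\omega(G)=w$. Two known results are quoted in~\cite{lyon}. If
$k\ge2\,\mathrm{tw}(G)+2$, then $\operatorname{diam}(G,k)\le C'n$ with $C'$
depending only on $\mathrm{tw}(G)$ and $k$; and there is an absolute constant $c$
with $\operatorname{diam}(G,5)\le cn$ for every graph of treewidth at most $2$.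

Which $C$ should one expect? The first result gives $4=1+3$ colors for treewidth
$1$, and the second gives $5=2+3$ colors for treewidth $2$. The ordering in (F2)
suggests why three spare colors might be the threshold. Each vertex has at most
$t$ earlier neighbors, so with $t+C$ colors it always sees at least $C$ colors
that they do not use. With $C=1$ nothing can be guaranteed: no vertex of the
clique $K_{t+1}$ can change its color in a $(t+1)$-coloring. With $C=2$ a vertex
can step aside whenever an earlier neighbor wants its color, but each such step
may force later vertices to step aside in turn. With $C=3$ a vertex can step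
aside and at the same time keep off one chosen color, which then offers a later
vertex a place to rest. Our results confirm this picture.

\begin{theorem}\label{thm:upper}
For every $t\ge0$ there is a constant $M_t$, depending only on $t$, such that for
every graph $G$ with $\mathrm{tw}(G)=t$, every $k\ge t+3$ and all $k$-colorings
$\alpha,\beta$ of $G$, one can transform $\alpha$ into $\beta$ by single-vertex
recolorings through proper $k$-colorings, recoloring each vertex at most $M_t$
times. Hence $\operatorname{diam}(G,k)\le M_t\,n$ for all
$k\ge\mathrm{tw}(G)+3$.
\end{theorem}

\begin{corollary}\label{cor:conj}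
Statement~1 holds with $C=3$ and $C'_t=M_t$. Statement~2 holds with $C=2$ and
$C'_w=M_{w-1}$.
\end{corollary}

\begin{proof}
For Statement~1 take $k=\mathrm{tw}(G)+3$ in Theorem~\ref{thm:upper}. For a
chordal graph, (F1) gives $\mathrm{tw}(G)=\omega(G)-1$ and
$\omega(G)+2=\mathrm{tw}(G)+3$.
\end{proof}

\begin{theorem}\label{thm:lower}
For every $t\ge1$ and $m\ge3$ there is a chordal graph $G$ on $n=m+t-1$ vertices
with $\omega(G)=t+1$, $\mathrm{tw}(G)=t$ and
\[
\operatorname{diam}(G,t+2)\ \ge\ \tfrac12\Bigl\lfloor\frac m2\Bigr\rfloor
\Bigl(\Bigl\lceil\frac m2\Bigr\rceil-1\Bigr).
\]
So Statement~1 with $C=2$ and Statement~2 with $C=1$ are false. Statement~1 is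
also false for every integer $C\le1$, and Statement~2 is false for $C=0$.
\end{theorem}

For $C<0$ a chordal graph has no $(\omega+C)$-coloring at all, so the constants
in Corollary~\ref{cor:conj} are best possible.

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Section~\ref{sec:traces}
sets up a continuous-time description of recoloring sequences, and
Section~\ref{sec:forests} shows the main idea on forests with four colors.
Section~\ref{sec:systems} states the proposition that carries the induction and
derives Theorem~\ref{thm:upper} from it; Section~\ref{sec:proof} proves it.

\section{Two spare colors are not enough}\label{sec:lower}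

The obstruction lives on a path with three colors. Such a coloring lifts to an
integer-valued height function, a recoloring changes a single height by $2$, and
so flattening a staircase takes quadratically many steps. For larger $t$ we add a
clique that occupies the other $t-1$ colors and cannot release them until the
staircase is flat.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $G$ consist of a path $p_1\cdots p_m$, a clique $Q$ on $t-1$ vertices, and
all edges between them. An induced cycle of length at least $4$ contains no
vertex adjacent to all its other vertices, so it would lie in the path; hence $G$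
is chordal. A largest clique is $Q$ together with an edge of the path, so
$\omega(G)=t+1$, and $\mathrm{tw}(G)=t$ by (F1). Let $k=t+2$. Let $\alpha$ and
$\beta$ both give $Q$ the colors $4,\dots,t+2$, let $\alpha(p_i)\in\{1,2,3\}$ be
congruent to $i$ modulo $3$, and let $\beta$ color the path $1,2,1,2,\dots$.

If $\beta$ cannot be reached from $\alpha$, the diameter is infinite. Otherwise
let $\alpha=\gamma_0,\gamma_1,\dots,\gamma_\ell=\beta$ be a recoloring sequence
and let $\theta$ be the least index such that $\gamma_\theta$ uses at most two
colors on the path. In $\gamma_j$ with $j<\theta$ the path uses at least three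
colors and $Q$ uses $t-1$ others, so all $t+2$ colors occur. A vertex of $Q$ is
adjacent to all other vertices, so it sees the $t+1$ colors other than its own and
cannot be recolored. Hence the first $\theta$ steps recolor only vertices of the
path, with colors in $\{1,2,3\}$.

A \emph{height function} for a coloring of the path with colors $1,2,3$ is a map
$h\colon\{1,\dots,m\}\to\mathbb Z$ with $h(i)$ congruent to the color of $p_i$
modulo $3$ and $|h(i+1)-h(i)|=1$ for all $i<m$. For $\alpha$ we take $h(i)=i$.
Suppose that $h$ is a height function and that an inner vertex $p_i$ is
recolored. Its two neighbors on the path avoid its old and its new color, so both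
have the third color. Their heights are congruent modulo $3$ and differ by $0$ or
$2$, so they equal a common value $H$. Then $h(i)=H\pm1$, and $H\mp1$ is congruent
to the new color, the only one congruent to neither $H$ nor $h(i)$. So changing
$h(i)$ alone by $2$ in absolute value gives a height function for the new
coloring. For an end vertex the same holds with $H$ the height of its one
neighbor on the path.

Let $h'$ be the height function obtained in this way for $\gamma_\theta$. The
path alternates between two colors, so $h'(i+2)\equiv h'(i)\pmod 3$ and, as
above, $h'(i+2)=h'(i)$. Thus $|h'(j)-h'(i)|\le1$ for all $i,j$. For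
$1\le i\le q:=\lfloor m/2\rfloor$ and $j=m+1-i>i$, the triangle inequality gives
\[
|h'(i)-i|+|h'(j)-j|\ \ge\ (j-i)-|h'(j)-h'(i)|\ \ge\ m-2i .
\]
Summing over these disjoint pairs,
\[
\sum_{i=1}^m|h'(i)-i|\ \ge\ \sum_{i=1}^{q}(m-2i)=q(m-q-1)
=\Bigl\lfloor\frac m2\Bigr\rfloor\Bigl(\Bigl\lceil\frac m2\Bigr\rceil-1\Bigr).
\]
The sum $\sum_i|h(i)-i|$ starts at $0$ and changes by at most $2$ per step, which
gives the claimed lower bound on $\theta\le\ell$. For fixed $t$ it is quadratic
in $n$, and $t+2=\mathrm{tw}(G)+2=\omega(G)+1$. So Statement~1 fails for $C=2$
and Statement~2 fails for $C=1$.

Let $C\le1$ be an integer, $t=2-C\ge1$, and let $G=K_{t,t}$ have sides $A$ and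
$B$. The bags $A\cup\{v\}$, $v\in B$, arranged along a path show
$\mathrm{tw}(G)\le t$. By (F2) the last vertex $v_n$ has degree at most
$\mathrm{tw}(G)$, and all degrees equal $t$, so $\mathrm{tw}(G)=t$ and
$\mathrm{tw}(G)+C=2$. The graph $G$ has two $2$-colorings, and in each of them
every vertex has a neighbor of the other color and cannot be recolored. So
$\operatorname{diam}(G,2)=\infty$ and Statement~1 fails. Finally, for $w\ge2$ the
clique $K_w$ has more than one $w$-coloring and none of them admits a
recoloring, so Statement~2 fails for $C=0$.
\end{proof}

\section{Traces and detours}\label{sec:traces}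

We shall build a recoloring sequence vertex by vertex, inserting the
recolorings of each new vertex between those already planned. Continuous time
makes such insertions painless.

Let $\mathcal C$ be a finite set of colors and $a<b$. A \emph{trace} on $[a,b]$ is
a function $f\colon[a,b]\setminus S\to\mathcal C$, where $S\subset(a,b)$ is finite,
that is constant on each of the intervals into which $S$ cuts $[a,b]$ and takes
different values on consecutive intervals. The points of $S$ are the
\emph{moves} of $f$. Reversing time turns a trace into a trace. If $f$ does not
move at $c$ or $d$, its restriction to $[c,d]$ is a trace; whenever we speak of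
traces \emph{on} an interval, none of them moves at its endpoints. Traces on
$[a,b]$ and $[b,c]$ with the same value at $b$ join to a trace on $[a,c]$ that
does not move at $b$. Two traces are \emph{disjoint} on an interval $J$ if they
take different values at every time in $J$ at which both are defined. A trace
\emph{touches} a color $p$ in $J$ if it takes the value $p$ somewhere in $J$. When
a vertex $w$ carries a trace $f_w$, we apply these words to $w$ itself.

\begin{lemma}\label{lem:realize}
Let $\alpha,\beta$ be colorings of a graph $G$, and let $f_v$, $v\in V(G)$, be
traces on $[0,1]$ with $f_v(0)=\alpha(v)$ and $f_v(1)=\beta(v)$. Suppose that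
adjacent vertices have disjoint traces and never move at the same time. Then
$\alpha$ can be transformed into $\beta$ through proper colorings, recoloring each
vertex $v$ once for each move of $f_v$.
\end{lemma}

\begin{proof}
Perform all moves in order of time, breaking ties arbitrarily. While the moves at
a time $\tau$ are performed, each vertex has its color just before or just after
$\tau$. Let $vw$ be an edge. One endpoint, say $w$, does not move at $\tau$, so
$f_w$ is constant near $\tau$, and by disjointness its value differs from the
values of $f_v$ just before and just after $\tau$.
\end{proof}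

The basic tool lets a new vertex dodge the vertices already scheduled. It is
here that the number of colors enters.

\begin{lemma}[detours]\label{lem:detour}
Let $Y$ be a finite set of vertices with traces $f_w$ on $[a,b]$, no two moving
at the same time, with $m$ moves in total. Let $L\subseteq\mathcal C$ with
$|L|\ge|Y|+3$.
\begin{enumerate}
\item[(a)] For every $p\in L$ there is a trace $g$ on $[a,b]$ with values in
$L\setminus\{p\}$ and at most $m$ moves that is disjoint from all $f_w$,
$w\in Y$, and has no move at a move time of $Y$.
\item[(b)] If $c\in L$ and $c\ne f_w(b)$ for all $w\in Y$, there is a trace $g$ on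
$[a,b]$ with values in $L$, with $g(b)=c$ and at most $m+1$ moves that is
disjoint from all $f_w$, $w\in Y$, and has no move at a move time of $Y$. The same
holds with $a$ in place of $b$ in the hypothesis on $c$ and in the prescribed
value.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At a time that is not a move time of $Y$, call a color of $L\setminus\{p\}$
\emph{free} if no vertex of $Y$ has it. At least $|L|-1-|Y|\ge2$ colors are free.
Let $g(a)$ be a free color and follow time forward, keeping the value of $g$
free. Let $\tau$ be the next move time of $Y$; exactly one vertex $w\in Y$ moves at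
$\tau$. If $w$ does not move to the current color of $g$, that color stays free
and $g$ keeps it. Otherwise let $g$ move, shortly before $\tau$ and after all
earlier moves, to a second free color. It stays free after $\tau$, because $w$
moves to a different color and no other vertex of $Y$ moves at $\tau$. So $g$
moves at most once per move of $Y$.

(b) Take $g$ from (a) for any $p$. If $g(b)\ne c$, add a move to $c$ at a time
before $b$ and after all moves of $Y$ and $g$. From that time on each $w\in Y$ has
the color $f_w(b)\ne c$. The version at $a$ follows by reversing time.
\end{proof}

We call the traces given by Lemma~\ref{lem:detour} \emph{detours}. If only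
$|L|=|Y|+2$, the same proof still gives detours with values in $L$, but a color
$p$ can no longer be avoided: if $Y=\{w\}$, $L=\{1,2,3\}$, $p=3$ and $w$ moves from
$1$ to $2$, then $g$ would have to move from $2$ to $1$ at the same instant.

Detours alone do not prove Theorem~\ref{thm:upper}. If each vertex in the
ordering (F2) simply dodges its $t$ earlier neighbors and adds moves to start at
$\alpha$ and end at $\beta$, its bound exceeds the sum of their bounds, and this
grows without limit along the ordering. Some mechanism must make a vertex
forget how often its predecessors move.

\section{The idea: forests with four colors}\label{sec:forests}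

\begin{proposition}\label{prop:forest}
Let $G$ be a forest, $k\ge4$, and let $\alpha,\beta$ be $k$-colorings of $G$. Then
$\alpha$ can be transformed into $\beta$ recoloring each vertex at most six times.
\end{proposition}

\begin{proof}
Root each component. We construct traces on $[0,1]$ as in
Lemma~\ref{lem:realize}, with at most four moves at even depth and at most six at
odd depth. A root moves at most once, from $\alpha$ to $\beta$ at time $\frac12$.
Let $w$ be a vertex of even depth whose trace is defined; we define the traces of
its children and grandchildren. Choose a \emph{window} $W=[a,b]$ with $0<a<b<1$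
that contains all moves of $w$ in its interior, and fix a color $p$.

Let $y$ be a child of $w$. On $W$ let $f_y$ be a detour around $Y=\{w\}$ that avoids
$p$; Lemma~\ref{lem:detour}(a) applies since $k\ge|Y|+3$, and gives at most four
moves. On $[0,a]$ the vertex $w$ has the constant color $\alpha(w)$, which differs
from $\alpha(y)$ and from $f_y(a)$. So $y$ can go from $\alpha(y)$ to $f_y(a)$ by at
most one move, at time $a/2$. In the same way one move on $[b,1]$ leads from
$f_y(b)$ to $\beta(y)$. In total $y$ has at most six moves.

Let $z$ be a child of $y$. Since $y$ avoids $p$ on $W$, we may put $f_z\equiv p$ on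
$W$. On $[0,a]$ choose a color $d\notin\{\alpha(y),f_y(a)\}$ and let $z$ have color
$\alpha(z)$ before time $a/4$, color $d$ between $a/4$ and $3a/4$, and color $p$
afterwards. In these three periods $y$ has the color $\alpha(y)\ne\alpha(z)$, then
one of two colors other than $d$, then $f_y(a)\ne p$. The mirror image of this on
$[b,1]$ ends in $\beta(z)$. So $z$ has at most four moves, none at a move time of
$y$.
\end{proof}

The point is that the bound for the grandchild $z$ does not depend on the number
of moves of $w$. All moves of $w$ were put into a window; two generations later the
window is empty of moves, and the new moves outside it are few. Then a larger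
window is drawn around the new moves and the process restarts.

For $t\ge2$ a new vertex must dodge $t$ earlier vertices, and it can rest on $p$
only if none of them touches $p$ in the window. Consider the fan: a path
$p_1p_2\cdots$ and a vertex $q$ adjacent to all $p_i$, with five colors. The earlier
neighbors of $p_{i+1}$ are $q$ and $p_i$. If $q$ touches $p$ in the window, no path
vertex can ever rest on $p$, and we must wait, possibly forever, without letting
the number of moves grow. There is a way to do that: $p_{i+1}$ can \emph{copy} the
trace of $p_{i-1}$, which already dodges $q$ and $p_i$. A copy, however, starts at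
$\alpha(p_{i-1})$ and not at $\alpha(p_{i+1})$, and repairing this costs extra moves
that again pile up along the path. The remedy is to copy only on a middle
interval $[\delta,1-\delta]$, with $\delta$ so small that $q$ does not move on
$[0,\delta]$. On $[0,\delta]$ the path has to go from $\alpha$ to the coloring at
time $\delta$ using the four colors other than $\alpha(q)$, and this is
Proposition~\ref{prop:forest}. So the general proof is an induction on the
treewidth, in which the vertices that block progress are frozen near times $0$
and $1$ and are deleted together with their colors.

\section{Systems and the main proposition}\label{sec:systems}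

The following structure records which vertex each new vertex may copy, and it
survives the deletion of the blocking vertices.

\begin{definition}\label{def:system}
Let $s\ge0$. An \emph{$s$-system} consists of
\begin{itemize}
\item a finite rooted tree $\mathcal T$ with root $\rho$, and a set $R$ of $s$
\emph{root vertices} disjoint from the set of non-root nodes; the vertices of the
system are the elements of $R$ and the non-root nodes of $\mathcal T$;
\item a \emph{bag} $X_z$ for each node $z$, where $X_\rho=R$ and, for a non-root
node $y$ with parent $\pi(y)$, there is a vertex $u_y\in X_{\pi(y)}$ with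
$X_y=(X_{\pi(y)}\setminus\{u_y\})\cup\{y\}$; we say that $y$ \emph{replaces}
$u_y$, and we write $X_y^-=X_y\setminus\{y\}=X_{\pi(y)}\setminus\{u_y\}$;
\item a graph $H$ on the vertices of the system in which every edge either lies
inside $R$ or has the form $yw$ with $y\notin R$ and $w\in X_y^-$.
\end{itemize}
\end{definition}

All bags have size $s$, every edge of $H$ lies in a bag, and $X_z$ consists of root
vertices and of nodes on the path from $\rho$ to $z$. Bags need not be cliques of
$H$. In the fan, the bags are $\{q,p_{i-1},p_i\}$ and $p_{i+1}$ replaces $p_{i-1}$.

\begin{proposition}\label{prop:main}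
For every $s\ge0$ there is a constant $\mu(s)$ with the following property. Given
an $s$-system with graph $H$, a finite set $\mathcal C$ of colors, a subset
$L\subseteq\mathcal C$ with $|L|\ge s+2$, and proper colorings
$\alpha,\beta\colon V(H)\to\mathcal C$ with $\alpha=\beta$ on $R$, there are traces
$f_v$, $v\in V(H)$, on $[0,1]$ such that
\begin{enumerate}
\item[(P1)] $f_v(0)=\alpha(v)$ and $f_v(1)=\beta(v)$, and $f_r$ is constant for
$r\in R$;
\item[(P2)] all values of $f_v$ lie in $L\cup\{\alpha(v),\beta(v)\}$;
\item[(P3)] two vertices in a common bag never move at the same time;
\item[(P4)] adjacent vertices have disjoint traces;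
\item[(P5)] each $f_v$ has at most $\mu(s)$ moves.
\end{enumerate}
\end{proposition}

We call $L$ the \emph{palette}. Both the palette and the fixed root vertices are
there for the induction. When a frozen vertex $q$ is deleted, its color
$\alpha(q)$ must leave the palette, yet a vertex not adjacent to $q$ may start
with that very color; hence $\alpha$ and $\beta$ are allowed to take values
outside $L$. And the induction is applied below a bag whose traces are already
fixed and constant on the time interval in question; that bag supplies the root
vertices.

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:main}]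
Let $s=t+1$ and $\mathcal C=L=\{1,\dots,k\}$, so $|L|\ge t+3=s+2$. Take
$v_1,\dots,v_n$ and $N_i$ as in (F2). The vertices $v_1,\dots,v_s$ must be free to
change color, so they cannot be root vertices. Instead let $H$ be $G$ plus
isolated vertices $d_1,\dots,d_s$, put $R=\{d_1,\dots,d_s\}$ and
$\alpha(d_j)=\beta(d_j)=1$.

For $i\le s$ let $v_i$ replace $d_i$, with parent $\rho$ if $i=1$ and $v_{i-1}$
otherwise. Then $X_{v_i}=\{v_1,\dots,v_i,d_{i+1},\dots,d_s\}$. For $i>s$ we attach
$v_i$ so that $X_{v_i}=N_i\cup\{v_i\}$. Suppose this is done for all smaller
indices, and let $j=\max(\{s\}\cup\{l:v_l\in N_i\})$. We claim that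
$N_i\subseteq X_{v_j}$. If $j=s$, then $N_i\subseteq\{v_1,\dots,v_s\}=X_{v_s}$. If
$j>s$, then $v_j\in N_i$, and since $N_i$ is a clique of $\widehat G$, its other
elements are earlier neighbors of $v_j$; so $N_i\subseteq N_j\cup\{v_j\}=X_{v_j}$.
As $|N_i|=s-1$, exactly one vertex of $X_{v_j}$ lies outside $N_i$. Let $v_i$ have
parent $v_j$ and replace that vertex.

Every edge $v_lv_i$ of $G$ with $l<i$ is an edge of $\widehat G$, so
$v_l\in X_{v_i}^-$, and we have an $s$-system. Adjacent vertices share a bag, so by
(P1), (P3) and (P4) the traces of Proposition~\ref{prop:main} satisfy the
hypotheses of Lemma~\ref{lem:realize} for $G$. Each vertex is recolored at most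
$M_t:=\mu(t+1)$ times, a number that does not depend on $k$.
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

We use induction on $s$. For $s=0$ no vertex can be replaced, so
$V(H)=\emptyset$ and $\mu(0)=0$ works. Let $s\ge1$, assume the proposition for all
smaller values, and put $\mu^*=\max_{j<s}\mu(j)$. Fix a system and
$\mathcal C,L,\alpha,\beta$. We put $f_r\equiv\alpha(r)=\beta(r)$ for $r\in R$ and
construct the other traces from the root downwards.

\subsection{Local conditions, copying and extension}\label{sub:local}

Let $y$ be a non-root node and $J$ an interval on which $y$ and the vertices of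
$X_y^-$ have traces. The trace $f_y$ is \emph{admissible} on $J$ if it has no move
at a move time of $X_y^-$, has values in $L\cup\{\alpha(y),\beta(y)\}$, and is
disjoint from $f_w$ for every neighbor $w\in X_y^-$ of $y$. It is \emph{safe} on $J$
if it has no move at a move time of $X_y^-$, has values in $L$, and is disjoint
from $f_w$ for \emph{every} $w\in X_y^-$. Safe traces are admissible, and a trace
joined from admissible pieces is admissible. Since $|L|\ge s+2=|X_y^-|+3$,
Lemma~\ref{lem:detour} applies with $Y=X_y^-$, and its detours are safe.

It suffices to give every non-root node $y$ a trace that is admissible on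
$[0,1]$, starts at $\alpha(y)$, ends at $\beta(y)$, and has boundedly many moves.
Indeed, (P1) and (P2) are then immediate. For (P4), an edge inside $R$ joins two
constant traces with different values since $\alpha$ is proper, and every other
edge is covered by admissibility. For (P3), if no two vertices of $X_{\pi(y)}$ move
simultaneously on an interval and $f_y$ is admissible there, the same holds for
$X_y=X_y^-\cup\{y\}$. This last argument also shows that (P3) holds on every
interval and in every bag where we invoke Lemma~\ref{lem:detour} or copy a
trace, since all pieces we construct are admissible.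

Copying $u_y$ is not always legal: $u_y$ may share a color with a vertex of
$X_y^-$ that is adjacent to $y$ but not to $u_y$, and it may use a color
$\alpha(u_y)\notin L$ that is not allowed for $y$. For a node $z$ whose bag has
traces on $J$, call $w\in X_z$ \emph{good on $J$ at $z$} if on $J$ all values of
$f_w$ lie in $L$ and $f_w$ is disjoint from $f_{w'}$ for all
$w'\in X_z\setminus\{w\}$. Otherwise $w$ is \emph{bad on $J$ at $z$}. Let $B_J(z)$
be the set of bad vertices.

\begin{lemma}\label{lem:good}
Let $y$ replace $u$ in $X_z$, where $z=\pi(y)$.
\begin{enumerate}
\item[(a)] If $f_y$ is safe on $J$, then $B_J(y)\subseteq B_J(z)\setminus\{u\}$.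
\item[(b)] If $u\notin B_J(z)$, then the copy $f_y:=f_u$ is safe on $J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertex $y$ is good at $y$ by the definition of safe. A vertex $w\in X_y^-$
that is good at $z$ has values in $L$, is disjoint from the other vertices of
$X_y^-$, and is disjoint from $y$; so it is good at $y$. (b) The values of $f_u$ lie
in $L$ and $f_u$ is disjoint from the traces of $X_z\setminus\{u\}=X_y^-$. Its moves
avoid theirs by (P3) for $X_z$.
\end{proof}

The next lemma completes a trace given on a window, as we did by hand for
forests. Its cost depends only on what happens outside the window.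

\begin{lemma}[extension]\label{lem:extend}
Let $y$ be a non-root node and $W=[a,b]$ with $0<a<b<1$. Suppose that the
vertices $w\in X_y^-$ have traces on $[0,1]$ from $\alpha(w)$ to $\beta(w)$, that no
two move at the same time and none moves at $a$ or $b$, and that they have $m$
moves in total outside $W$. Then every safe trace $f_y$ on $W$ extends to an
admissible trace on $[0,1]$ from $\alpha(y)$ to $\beta(y)$ with no move at $a$ or
$b$ and at most $m+4$ moves outside $W$.
\end{lemma}

\begin{proof}
Choose $0<\eta<a$ such that no vertex of $X_y^-$ moves in $[0,\eta]$. The color
$f_y(a)$ lies in $L$ and is not used by $X_y^-$ at time $a$, because $f_y$ is safe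
on $W$. On $[\eta,a]$ let $f_y$ be a detour from Lemma~\ref{lem:detour}(b) with the
value $f_y(a)$ at $a$. On $[0,\eta]$ let $f_y$ equal $\alpha(y)$ before $\eta/2$ and
$f_y(\eta)$ after. There each $w\in X_y^-$ has the constant color
$\alpha(w)=f_w(\eta)$, which differs from $f_y(\eta)$, and from $\alpha(y)$ if $w$ is
a neighbor of $y$. So $f_y$ is admissible on $[0,a]$, with at most two moves more
than $X_y^-$ has in total on $[0,a]$. The time reversal of this construction, with
$\beta$ in place of $\alpha$, handles $[b,1]$.
\end{proof}

\subsection{Checkpoints}\label{sub:checkpoints}

As for forests, we fix a window that contains the old moves and work toward a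
bag none of whose vertices moves in it. A \emph{checkpoint} is a node $x$ such
that every $w\in X_x$ has a trace on $[0,1]$ from $\alpha(w)$ to $\beta(w)$, together
with a \emph{window} $W=[a,b]$, $0<a<b<1$, such that no vertex of $X_x$ moves at $a$
or $b$. A \emph{mover} is a vertex with a move in $W$. A checkpoint has one of
three types; in the first two it comes with a nonempty set $U\subseteq X_x$ of
\emph{obstacles}.
\begin{description}
\item[Type A:] $B_W(x)\ne\emptyset$. Put $U=B_W(x)$.
\item[Type B:] $B_W(x)=\emptyset$ and $X_x$ contains a mover. A \emph{target
color} $p$ touched in $W$ by a mover is fixed, and $U$ is the set of vertices of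
$X_x$ that touch $p$ in $W$. The color $p$ is chosen arbitrarily unless Step~3
below prescribes it.
\item[Type C:] $B_W(x)=\emptyset$ and $X_x$ contains no mover.
\end{description}
In type~B we have $p\in L$, since all vertices are good. Moreover \emph{all
obstacles are movers}: a non-mover in $U$ would have the constant color $p$ on
$W$ and would not be disjoint from the mover that touches $p$.

The obstacles are the vertices that we do not want to copy on $W$: in type~A the
copy could be illegal, and in type~B it would touch $p$. Below a checkpoint of
type A or B we wait, by copying, until an obstacle is replaced, and we use that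
moment to make progress. Type~C is the goal. The root with the window
$[\frac13,\frac23]$ is the first checkpoint.

\subsection{Below a checkpoint of type A or B}\label{sub:AB}

Let $x$ be such a checkpoint. Let $D$ be the set of proper descendants $y$ of $x$
such that no node on the path from $x$ (excluded) to $y$ (included) replaces an
element of $U$. Then $U\subseteq X_y^-$ for all $y\in D$. The children of nodes of
$D\cup\{x\}$ that do not lie in $D$ are the \emph{exits} of $x$; each replaces an
element of $U$. The depth of $D$ is not bounded, so no vertex of $D$ may pay a
fixed surcharge on top of its predecessors.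

Choose $\delta>0$ with $\delta<a$ and $b<1-\delta$ such that no vertex of $X_x$
moves in $[0,\delta]\cup[1-\delta,1]$. Figure~\ref{fig:time} shows the plan.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\footnotesize]
\fill[gray!15] (4,0) rectangle (6.2,2.1);
\foreach \y in {0,0.7,1.4,2.1} \draw (0,\y) -- (10.2,\y);
\foreach \x in {0,4,6.2,10.2} \draw (\x,0) -- (\x,2.1);
\foreach \x in {1.7,8.5} \draw (\x,0.7) -- (\x,2.1);
\foreach \x/\l in {0/$0$,1.7/$\delta$,4/$a$,6.2/$b$,8.5/$1-\delta$,10.2/$1$}
  \node[above] at (\x,2.1) {\l};
\node[left] at (0,1.75) {$X_x$};
\node[left] at (0,1.05) {$D$};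
\node[left] at (0,0.35) {exits};
\foreach \x/\l in {0.85/constant,2.85/given,5.1/given,7.35/given,9.35/constant}
  \node at (\x,1.75) {\l};
\foreach \x/\l in {0.85/induction,2.85/copy or detour,5.1/copy,7.35/copy or detour,9.35/induction}
  \node at (\x,1.05) {\l};
\foreach \x/\l in {2/extension,5.1/detour or $p$,8.2/extension}
  \node at (\x,0.35) {\l};
\end{tikzpicture}
\caption{How traces are defined below a checkpoint $x$ of type A or B. Time runs
from left to right and the window $W=[a,b]$ is shaded. The rows are the bag of
$x$, the nodes $D$ reached before an obstacle is replaced, and the exits, which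
replace an obstacle.}
\label{fig:time}
\end{figure}

\medskip\noindent\textbf{Step 1: the vertices of $D$ on $[\delta,1-\delta]$.}
We go down the tree and give each $y\in D$ a trace that is safe on
$[\delta,1-\delta]$ and has no move at $\delta,a,b,1-\delta$. At $x$ no bag vertex
moves at these four times and $B_W(x)\subseteq U$; by
Lemma~\ref{lem:good}(a) both properties pass to all nodes of $D$. Let $y\in D$
replace $u\notin U$ in $X_z$. Then $u$ is good on $W$ at $z$.
\begin{itemize}
\item On $W$ put $f_y:=f_u$.
\item On $[\delta,a]$ the vertex $u$ need not be good. If it is good there at $z$,
put $f_y:=f_u$. Otherwise let $f_y$ be a detour from Lemma~\ref{lem:detour}(b) with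
the value $f_u(a)$ at $a$; this color lies in $L$ and is not used by $X_y^-$ at time
$a$, because $u$ is good on $W$.
\item On $[b,1-\delta]$ use the same rule, with the value $f_u(b)$ at $b$.
\end{itemize}
The three pieces are safe, by Lemma~\ref{lem:good}(b) in the case of copies, and
they agree at $a$ and $b$. Since traces on $W$ are copied from non-obstacles, we
record:
\begin{equation}\label{eq:keep}
\begin{gathered}
\text{for $z\in D\cup\{x\}$, the bags $X_z$ and $X_x$ contain equally many movers,}\\
\text{and in type B, $U$ is the set of vertices of $X_z$ touching $p$ in $W$.}
\end{gathered}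
\end{equation}

\medskip\noindent\textbf{Step 2: the vertices of $D$ on $[0,\delta]$ and
$[1-\delta,1]$.} On $[0,\delta]$ each $y\in D$ has to get from $\alpha(y)$ to
$f_y(\delta)$. Lemma~\ref{lem:extend} would charge a surcharge at every level, so
we treat all of $D$ at once by induction. Let $s'=s-|U|$; as $U\ne\emptyset$, we
have $s'<s$. If $s'=0$, every child of $x$ replaces an element of $X_x=U$, so
$D=\emptyset$ and there is nothing to do. Otherwise consider the tree on
$D\cup\{x\}$ with root $x$, the root vertices $R'=X_x\setminus U$, the bags
$X_y\setminus U$, and the induced subgraph $H'=H[R'\cup D]$.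

This is an $s'$-system. Each $y\in D$ replaces a vertex outside $U$, so the bags
satisfy the replacement rule. An edge of $H'$ not inside $R'$ has an endpoint in
$D$, so it is not inside $R$ and has the form $vw$ with $v\notin R$ and
$w\in X_v^-$. If $v$ were not in $D$, then $v\in X_x$ would lie on the path from
$\rho$ to $x$, and $X_v$ could not contain the proper descendant $w\in D$ of $x$. So
$v\in D$ and $w\in X_v^-\setminus U$, as required.

Take the palette $L'=L\setminus\alpha(U)$, of size at least $s+2-|U|=s'+2$, the
initial coloring $\alpha$, and the final coloring $\gamma(w)=f_w(\delta)$. On $R'$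
we have $\gamma=\alpha$, because $X_x$ does not move in $[0,\delta]$. The coloring
$\gamma$ of $H'$ is proper: inside $R'$ it equals $\alpha$, and for $y\in D$ and
$w\in X_y^-$ we have $f_y(\delta)\ne f_w(\delta)$ since $f_y$ is safe on
$[\delta,1-\delta]$. The induction hypothesis, rescaled to $[0,\delta]$, gives
traces that are constant on $R'$, hence equal to the existing ones there, and
gives each $y\in D$ a trace from $\alpha(y)$ to $f_y(\delta)$ with at most $\mu^*$
moves and values in $L'\cup\{\alpha(y),f_y(\delta)\}$.

These traces are admissible on $[0,\delta]$. The values lie in $L\cup\{\alpha(y)\}$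
because $f_y(\delta)\in L$. For $w\in X_y^-\setminus U$ the conditions on moves and
on disjointness are (P3) and (P4) for the smaller system. A vertex $q\in U$ has
the constant color $\alpha(q)$ on $[0,\delta]$, so it has no move to avoid. If $q$
is adjacent to $y$, then $y$ does not touch $\alpha(q)$ on $[0,\delta]$: we have
$\alpha(q)\notin L'$, $\alpha(q)\ne\alpha(y)$ since $\alpha$ is proper, and
$\alpha(q)=f_q(\delta)\ne f_y(\delta)$ by Step~1.

On $[1-\delta,1]$, where each $w\in X_x$ has the constant color $\beta(w)$, apply
the same argument to the same system with the palette $L\setminus\beta(U)$, the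
initial coloring $w\mapsto f_w(1-\delta)$ and the final coloring $\beta$. Now every
$y\in D$ has an admissible trace on $[0,1]$ from $\alpha(y)$ to $\beta(y)$.

\medskip\noindent\textbf{Step 3: the exits.} Let $y$ be an exit, replacing
$u\in U$ in $X_z$ with $z\in D\cup\{x\}$. All vertices of $X_y^-$ have traces on
$[0,1]$, and none moves at $a$ or $b$. Define a safe trace $f_y$ on $W$ as follows.
\begin{itemize}
\item Type A: a detour from Lemma~\ref{lem:detour}(a), for an arbitrary avoided
color.
\item Type B with $|U|\ge2$: a detour from Lemma~\ref{lem:detour}(a) that avoids
the target color $p$.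
\item Type B with $U=\{u\}$: the constant trace $p$. It is safe because by
\eqref{eq:keep} no vertex of $X_y^-=X_z\setminus U$ touches $p$ in $W$.
\end{itemize}
Extend $f_y$ to $[0,1]$ by Lemma~\ref{lem:extend}, and make $y$ a checkpoint
\emph{with the same window $W$}. By Lemma~\ref{lem:good}(a),
\begin{equation}\label{eq:bad}
B_W(y)\subseteq B_W(z)\setminus\{u\}\subseteq B_W(x)\setminus\{u\}.
\end{equation}
If $x$ has type B and $|U|\ge2$, then $B_W(y)=\emptyset$ and the vertices of
$U\setminus\{u\}\subseteq X_y$ are movers touching $p$. So $y$ has type~B, and we
prescribe the same target color $p$ at $y$. By \eqref{eq:keep} and since $y$ avoids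
$p$ on $W$, the set of obstacles at $y$ is $U\setminus\{u\}$.

The second case of Step~3 is the only place where a color has to be avoided. By
the remark after Lemma~\ref{lem:detour}, it is the only step that needs
$|L|\ge s+2$ rather than $|L|\ge s+1$, apart from handing this bound down in
Step~2; and by Theorem~\ref{thm:lower} it cannot be dispensed with.

\subsection{Below a checkpoint of type C, and eras}\label{sub:C}

Let $x$ have type C and let $y$ be a child of $x$ replacing $u$. Put $f_y:=f_u$ on
$W$, which is constant and safe by Lemma~\ref{lem:good}(b), and extend it to
$[0,1]$ by Lemma~\ref{lem:extend}. Make $y$ a checkpoint with a \emph{new window}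
that contains all moves of all vertices of $X_y$ in its interior; this is possible
since these moves form a finite subset of $(0,1)$.

The root and the children of type~C checkpoints are the \emph{initial}
checkpoints. An \emph{era} is a sequence $x_0,x_1,\dots,x_r$ of checkpoints such
that $x_0$ is initial and $x_{i+1}$ is an exit of $x_i$; all of them have the same
window. Every checkpoint is the last element of some era.

The construction reaches every node exactly once. Indeed, by induction on the
depth, each node is a checkpoint or lies in the set $D$ of one checkpoint: a child
of a type~C checkpoint is a checkpoint, and a child of a node in $D\cup\{x\}$ lies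
in $D$ or is an exit of $x$. By Section~\ref{sub:local}, (P1)--(P4) hold. It remains
to prove (P5), and the first ingredient is that eras are short.

\begin{lemma}\label{lem:era}
Every era $x_0,\dots,x_r$ satisfies $r\le N:=s^2+s$.
\end{lemma}

\begin{proof}
The checkpoints $x_0,\dots,x_{r-1}$ have exits, so they have type A or~B. If $x_i$
has type~A, the exit $x_{i+1}$ replaces an element of $B_W(x_i)$, and
\eqref{eq:bad} gives $|B_W(x_{i+1})|<|B_W(x_i)|$. If $x_i$ has type~B, then
\eqref{eq:bad} gives $B_W(x_{i+1})=\emptyset$. So the checkpoints of type~A come
first and, as $1\le|B_W(x_i)|\le s$ for them, there are at most $s$.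

For $x_i$ of type B let $n_i$ be the number of movers in $X_{x_i}$, let $U_i$ be
the set of obstacles, and put $\Phi_i=s(n_i-1)+|U_i|\in\{1,\dots,s^2\}$. Let $x_i$
and $x_{i+1}$ both have type~B. The parent of $x_{i+1}$ has $n_i$ movers in its bag
by \eqref{eq:keep}, and $x_{i+1}$ replaces an obstacle, which is a mover. If
$|U_i|\ge2$, then $n_{i+1}\le n_i$ and $|U_{i+1}|=|U_i|-1$, so
$\Phi_{i+1}<\Phi_i$. If $|U_i|=1$, then $x_{i+1}$ is constant on $W$, so
$n_{i+1}=n_i-1$ and $\Phi_{i+1}\le s(n_i-2)+s<\Phi_i$. Hence at most $s^2$
checkpoints have type~B.
\end{proof}

\subsection{Counting moves}\label{sub:count}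

For a checkpoint $x$ with window $W$, let $m_{\mathrm{in}}(x)$ and
$m_{\mathrm{out}}(x)$ be the maximum, over $w\in X_x$, of the number of moves of
$w$ inside $W$ and outside $W$, respectively. Put
\[
\varphi(m)=sm+1,\qquad \lambda(m)=2\varphi^{(s)}(m)+2\mu^*,\qquad
\psi(m)=s\,\lambda(m)+4,
\]
where $\varphi^{(i)}$ denotes the $i$-fold iterate. All three functions are
nondecreasing, $m\le\varphi(m)$, and $m\le\lambda(m)\le\psi(m)$. The decisive
feature of the next lemma is that the bounds outside the window do not involve
$m_{\mathrm{in}}(x)$.

\begin{lemma}\label{lem:step}
Let $x$ be a checkpoint of type A or B.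
\begin{enumerate}
\item[(a)] For $z\in D\cup\{x\}$, every vertex of $X_z$ has at most
$m_{\mathrm{in}}(x)$ moves inside $W$ and at most $\lambda(m_{\mathrm{out}}(x))$
moves outside $W$.
\item[(b)] Every exit $y$ of $x$ satisfies
$m_{\mathrm{in}}(y)\le s\,m_{\mathrm{in}}(x)$ and
$m_{\mathrm{out}}(y)\le\psi(m_{\mathrm{out}}(x))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $m=m_{\mathrm{out}}(x)$.

(a) Each vertex of $X_z$ lies in $X_x$ or in $D$. For vertices of $X_x$ the claim
holds since $m\le\lambda(m)$. On $W$, the trace of a vertex of $D$ is an iterated
copy of the trace of a vertex of $X_x$, which gives the first bound. Let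
$J=[\delta,a]$ and $e(z)=s-|B_J(z)|\in\{0,\dots,s\}$. We show by induction down the
tree that each vertex of $X_z$ has at most $\varphi^{(e(z))}(m)$ moves in $J$. For
$z=x$ this holds since $m\le\varphi^{(e(x))}(m)$. Let $y\in D$ replace $u$ in $X_z$
and put $m'=\varphi^{(e(z))}(m)$. By Lemma~\ref{lem:good}(a), $e(y)\ge e(z)$, so the
bound persists for $X_y^-$, and for $y$ itself if it copies $u$ on $J$. If $y$ takes
a detour on $J$, then $u\in B_J(z)$, so $e(y)\ge e(z)+1$, and the detour has at most
$(s-1)m'+1\le\varphi(m')\le\varphi^{(e(y))}(m)$ moves. Thus a vertex of $D$ has at
most $\varphi^{(s)}(m)$ moves in $[\delta,a]$, and by the same argument in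
$[b,1-\delta]$. By Step~2 it has at most $\mu^*$ moves in each of $[0,\delta]$ and
$[1-\delta,1]$. The total outside $W$ is at most $\lambda(m)$.

(b) The $s-1$ vertices of $X_y^-$ satisfy the bounds in (a). So $y$ has at most
$(s-1)m_{\mathrm{in}}(x)$ moves inside $W$ by Lemma~\ref{lem:detour}(a), or none
if it is constant there, and at most $(s-1)\lambda(m)+4$ moves outside $W$ by
Lemma~\ref{lem:extend}. All vertices of $X_y$ therefore have at most
$s\,m_{\mathrm{in}}(x)$ moves inside and at most $s\lambda(m)+4=\psi(m)$ outside.
\end{proof}

We finish the proof with $A:=\psi^{(N+1)}(0)$. An initial checkpoint $x_0$ has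
$m_{\mathrm{out}}(x_0)=0$: at the root all traces are constant, and otherwise the
window was chosen so. By Lemmas~\ref{lem:step}(b) and~\ref{lem:era}, in every era
$m_{\mathrm{out}}(x_i)\le\psi^{(i)}(0)\le\psi^{(N)}(0)$. Hence
\begin{equation}\label{eq:out}
m_{\mathrm{out}}(x)\le\psi^{(N)}(0)\quad\text{for every checkpoint $x$.}
\end{equation}

Next, every initial checkpoint $y$ satisfies $m_{\mathrm{in}}(y)\le A$, whatever
happened above it. At the root there are no moves. Otherwise the parent $x$ of $y$
has type~C, so the vertices of $X_x$ do not move in the window $W$ of $x$, and each
has at most $m_{\mathrm{out}}(x)$ moves in total. The vertex $y$ has no move in $W$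
either, and by Lemma~\ref{lem:extend} at most
$(s-1)m_{\mathrm{out}}(x)+4\le\psi(m_{\mathrm{out}}(x))$ moves outside $W$. By
\eqref{eq:out}, every vertex of $X_y$ has at most $\psi^{(N+1)}(0)=A$ moves in
total. By Lemmas~\ref{lem:step}(b) and~\ref{lem:era} again,
\begin{equation}\label{eq:in}
m_{\mathrm{in}}(x)\le s^NA\quad\text{for every checkpoint $x$.}
\end{equation}

Root vertices do not move. Let $y$ be a non-root node, so $y\in X_y$. If $y$ is a
checkpoint, it has at most $s^NA+\psi^{(N)}(0)\le(s^N+1)A$ moves by \eqref{eq:in}
and \eqref{eq:out}. If $y$ lies in the set $D$ of a checkpoint $x$, then by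
Lemma~\ref{lem:step}(a) it has at most $m_{\mathrm{in}}(x)\le s^NA$ moves inside
the window of $x$ and at most
$\lambda(m_{\mathrm{out}}(x))\le\psi(\psi^{(N)}(0))=A$ moves outside. So (P5) holds
with
\[
\mu(s)=(s^N+1)\,\psi^{(N+1)}(0),\qquad N=s^2+s,
\]
which depends only on $s$ and $\mu(0),\dots,\mu(s-1)$. This completes the proof of
Proposition~\ref{prop:main}, and with it the proof of
Theorem~\ref{thm:upper}.\hfill$\square$

\begin{thebibliography}{9}
\bibitem{lyon}
Universit\'e Lyon 1,
\texttt{https://perso.liris.cnrs.fr/nbousquet/Habilitation\_defense.pdf}.
\end{thebibliography}
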